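# Conformally flat four-manifolds with $L^2$ Ricci curvature: removing the scalar curvature hypothesis

## 1. Measures that grow like length

Let $(M,g)$ be a complete Riemannian manifold. Balls $B(y,s)$ are open, and $\bar B(y,s)=\{d(y,\cdot)\le s\}$.

**Definition (measures of linear growth).** For $x\in M$ and $R>0$, let $\mathcal M_R(x)$ be the set of Borel measures $m$ supported in $\bar B(x,R)$ with
$$m(M)\le R,\qquad m(B(y,s))\le 2s\quad\text{for all }y\in M,\ s>0. \tag{1}$$

Two examples will be used.

* Arclength on a minimizing geodesic segment of length $\le R$ contained in $\bar B(x,R)$.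
* The push-forward of Lebesgue measure on an interval $I$ with $|I|\le R$ by a Borel map $\sigma:I\to\bar B(x,R)$ such that $\varrho\circ\sigma=\mathrm{id}$ for some $1$-Lipschitz function $\varrho$ on $M$.

In both cases the distance between two parameters is at most the distance between their images: it is equal to it for the geodesic, and $|s-s'|=|\varrho(\sigma(s))-\varrho(\sigma(s'))|\le d(\sigma(s),\sigma(s'))$ in the second case. So the parameters whose image lies in $B(y,s)$ form a set of diameter at most $2s$, hence of Lebesgue measure at most $2s$, and (1) follows.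

Arclength on an arbitrary curve need not belong to the class. If a curve runs three times over the same straight segment in $\mathbb R^4$, a small ball of radius $s$ centered on the segment has mass $6s$. The second example repairs this: from a curve leaving $x$ we shall keep one point on each distance sphere around $x$.

What are these measures for? We shall multiply $g$ by a factor $e^{2f}$ and need $e^{2f}g$ to be complete, while $f$ is controlled only through $df\in L^4$ and $\nabla df\in L^2$. In dimension four these norms do not bound $f$. The $e^{2f}g$-length of a curve $\gamma$ is $\int_\gamma e^f\,ds$, an integral over a null set, and integral norms say nothing directly about null sets. The class $\mathcal M_R(x)$ helps for two reasons. Every curve crossing from $x$ to $\partial B(x,R/4)$ carries a measure $m\in\mathcal M_R(x)$ of mass $R/4$ with $\int_\gamma e^f ds\ge\int e^f\,dm$, and Jensen's inequality bounds the right side below in terms of the average of $f$ against $m$. Moreover, condition (1) spreads $m$ enough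 that its heat potential lies in $L^p$ for all $p<3$, so it can be paired with the integral norms that we control.

## 2. The two integral hypotheses and the orbifold conclusion

**Conventions.** The dimension is $n=4$; manifolds and metrics are smooth. "Conformally flat" means locally conformally flat, that is, the Weyl tensor $W$ vanishes. $\Delta=\operatorname{div}\nabla$, $\|\cdot\|_p$ is the $L^p$ norm, and tensor norms are Hilbert–Schmidt norms. "Compact orbifold" means smooth compact Riemannian orbifold, a space locally of the form $U/\Gamma$ with $\Gamma$ a finite group of isometries of $U$; the removed points include all singular points. For example, a finite group $\Gamma\subset O(4)\subset O(5)$ acting freely on $S^3$ gives the orbifold $S^4/\Gamma$, with at most two singular points, the poles. By stereographic projection, $S^4/\Gamma$ minus the poles is conformal to $(\mathbb R^4\setminus0)/\Gamma$.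

The hypotheses on a connected, complete, non-compact, conformally flat $(M^4,g)$ are
$$\int_M|\mathrm{Ric}_g|^2<\infty \tag{2}$$
and the Sobolev inequality: for some constant $\mu=\mu_4(M,g)>0$,
$$\mu\Big(\int_M u^4\Big)^{1/2}\le\int_M|du|^2,\qquad\forall u\in C_0^\infty(M). \tag{3}$$

The source of the problem, the paper "The Huber Theorem For Non-Compact Conformally Flat Manifolds", contains the following (Carron–Herzlich, Theorem 5.7), here for $n=4$: if in addition $\mathrm{Scal}_g\in L^{2(1-\delta)}\cap L^{2(1+\delta)}$ for some $\delta\in\,]0,1[$, then $(M,g)$ is conformally equivalent to a compact orbifold with a finite number of (singular) points removed. Its authors write: "We conjecture that our result in the conformally flat case can be obtained without the extra condition on scalar curvature." Can the condition on $\mathrm{Scal}_g$ be dropped in dimension four? Yes.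

**Theorem 1.** Let $(M^4,g)$ be connected, complete, non-compact, conformally flat, satisfying (2) and (3) with $\mu>0$. Then there is $f\in C^\infty(M)$ with $df\in L^4$, $\nabla df\in L^2$, such that $\tilde g=e^{2f}g$ is complete, satisfies (2) and (3) (with constant $\ge\mu/2$), and $\mathrm{Scal}_{\tilde g}$ has compact support. Consequently $(M,g)$ is conformally equivalent to a compact orbifold with finitely many points removed.

A complement, not needed for Theorem 1, describes all such metrics.

**Definition (conical metric).** A metric $\hat g$ on $M$ is conical if it is conformally flat and, outside a compact set, $(M,\hat g)$ is isometric to a finite disjoint union of $k\ge1$ ends $(\mathbb R^4\setminus\bar B_{\rho_i})/\Gamma_i$, where $\Gamma_i\subset O(4)$ is finite and acts freely on $S^3$.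

Here the ends are understood as neighborhoods of infinity: removing from $M$ the parts $\{|x|>s\}$ of all ends leaves a compact set, for every $s>\max\rho_i$. (Otherwise the incomplete manifold $\mathbb R^4\setminus\bar B_1$, with empty compact set, would qualify.) Euclidean $\mathbb R^4$ is conical with $k=1$ and $\Gamma_1$ trivial.

**Theorem 2.** Let $(M^4,g)$ be connected, non-compact, conformally flat (completeness not assumed). The following are equivalent:

1. $g$ is complete, satisfies (2), and satisfies (3) for some $\mu>0$;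
2. $g$ is complete, satisfies (2), and the inequality (3) holds for some $\mu>0$ for all $u\in C_0^\infty(M\setminus K)$, $K$ some compact set;
3. $g$ is complete, satisfies (2), and for some compact $K$ and $\mu_0>0$: $\int|du|^2+\frac16\mathrm{Scal}\,u^2\ge\mu_0\|u\|_4^2$ for all $u\in C_0^\infty(M\setminus K)$;
4. $g=e^{2\psi}\hat g$ with $\hat g$ conical and $\psi\in C^\infty(M)$, $d\psi\in L^4(\hat g)$, $\hat\nabla d\psi\in L^2(\hat g)$.

In that case, with $E$ the trace-free Ricci tensor and $k,\Gamma_i$ those of $\hat g$,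
$$\chi(M)-\sum_{i=1}^k\frac1{|\Gamma_i|}=\frac1{8\pi^2}\int_M\Big(\frac{\mathrm{Scal}_g^2}{24}-\frac{|E_g|^2}{2}\Big)d\mathrm{vol}_g. \tag{4}$$
A conformal class contains a metric as in item 1 if and only if it is that of a compact connected conformally flat orbifold with isolated singularities, minus a finite non-empty set containing the singular points.

**Facts to have at hand.** By density, (3) holds for compactly supported Lipschitz functions. By Kato's inequality $|d|\alpha||\le|\nabla\alpha|$ it gives $\mu\|\alpha\|_4^2\le\|\nabla\alpha\|_2^2$ for compactly supported Lipschitz tensors $\alpha$. For $\tilde g=e^{2f}g$,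
$$\widetilde{\mathrm{Ric}}=\mathrm{Ric}-2(\nabla df-df\otimes df)-(\Delta f+2|df|^2)g,\qquad\widetilde{\mathrm{Scal}}=e^{-2f}\big(\mathrm{Scal}-6(\Delta f+|df|^2)\big). \tag{5}$$
Since $|\alpha|_{\tilde g}=e^{-f}|\alpha|_g$ for $1$-forms, $|T|_{\tilde g}=e^{-2f}|T|_g$ for covariant $2$-tensors, and $d\mathrm{vol}_{\tilde g}=e^{4f}d\mathrm{vol}_g$, the densities $|\alpha|^4d\mathrm{vol}$ and $|T|^2d\mathrm{vol}$ are conformally invariant. So (2) is a statement about a norm that does not see the conformal factor in front of the tensor.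

Finally, let $u=e^f>0$, $v\in C_0^\infty(M)$, $w=uv$. Expanding, $|dw|^2=u^2|dv|^2+2uv\langle du,dv\rangle+v^2|du|^2=u^2|dv|^2+\langle du,d(uv^2)\rangle$. Integrating by parts, and using $|dv|^2_{\tilde g}d\mathrm{vol}_{\tilde g}=u^2|dv|^2d\mathrm{vol}_g$,
$$\int|dv|_{\tilde g}^2\,d\mathrm{vol}_{\tilde g}=\int|dw|^2+\frac{\Delta u}{u}w^2\,d\mathrm{vol}_g,\qquad\|v\|_{L^4(\tilde g)}=\|w\|_{L^4(g)},\qquad\frac{\Delta u}u=\Delta f+|df|^2. \tag{6}$$

## 3. Two ends, a cylinder, and powers of $\log r$

Write $r=|x|$ on $\mathbb R^4$ and $S$ for the Sobolev constant of $\mathbb R^4$.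

*Two flat ends.* On $\mathbb R^4\setminus0$ take $g=v^2|dx|^2$ with $v=1+r^{-2}$. Since $v$ is harmonic, $\mathrm{Scal}_g=0$ by (5). The inversion $x\mapsto x/|x|^2$ is an isometry: with $y=x/|x|^2$, $(1+|y|^{-2})^2|dy|^2=(1+|x|^2)^2|x|^{-4}|dx|^2=(1+|x|^{-2})^2|dx|^2$. As $g\ge|dx|^2$, the metric is complete at infinity, and by the isometry also at $0$. Identity (6) with $\Delta v=0$ gives (3) with constant $S$. For (2), put $\theta=\log v$. By (5), $E$ is the trace-free part of $-2(\nabla d\theta-d\theta\otimes d\theta)=-2(\nabla dv/v-2\,dv\otimes dv/v^2)$. The Hessian of $v$ has radial eigenvalue $v''=6r^{-4}$ and tangential eigenvalue $v'/r=-2r^{-4}$, so its trace-free part is $8r^{-4}(dr^2)_0$; and $dv\otimes dv=4r^{-6}dr^2$. Hence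
$$E=-2\Big(\frac{8r^{-4}}{v}-\frac{8r^{-6}}{v^2}\Big)(dr^2)_0=-16\,r^{-4}v^{-2}(dr^2)_0,\qquad|(dr^2)_0|^2=\tfrac34,$$
and by conformal invariance
$$\int|E|^2=192\int_0^\infty(1+r^2)^{-4}\,2\pi^2r^3\,dr=192\cdot2\pi^2\cdot\tfrac1{12}=32\pi^2 .$$
So (2) holds. The manifold is conformal to $S^4$ minus two points. Formula (4) reads $0-2=-\frac{1}{16\pi^2}\cdot32\pi^2$, which is correct. Dividing by a finite $\Gamma\subset O(4)$ acting freely on $S^3$ divides both sides by $|\Gamma|$.

*A cylinder.* The metric $r^{-2}|dx|^2$ on $\mathbb R^4\setminus0$ is the product metric on $\mathbb R\times S^3$. It is complete and conformally flat, but $|\mathrm{Ric}|^2=12$ is constant and the volume is infinite, so (2) fails. The conformal class is as before, so the hypotheses restrict the metric and not only its class.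

*Powers of $\log r$.* Let $0<a<\frac12$, let $\psi_1\in C^\infty(\mathbb R^4)$ equal $(\log r)^a$ for $r\ge2$, and let $g=e^{2\psi}|dx|^2$ with $\psi=\kappa\psi_1$, $\kappa>0$. Write $L=\log r$. For large $r$, up to constants, $|d\psi|\sim r^{-1}L^{a-1}$ and $|\nabla d\psi|\sim r^{-2}L^{a-1}$. So
$$\int^\infty|d\psi|^4r^3dr\sim\int^\infty L^{4a-4}\frac{dr}r<\infty,\qquad\int^\infty|\nabla d\psi|^2r^3dr\sim\int^\infty L^{2a-2}\frac{dr}r<\infty,$$
the second because $a<\frac12$. By (5), (2) holds. Since $\psi$ is bounded below, $g$ is complete. By (6) and Hölder, (3) holds with constant $S/2$ as soon as $\|\Delta\psi+|d\psi|^2\|_2\le\kappa\|\Delta\psi_1\|_2+\kappa^2\|d\psi_1\|_4^2\le S/2$, that is, for small $\kappa$. (By Theorem 2 every $\kappa>0$ is allowed.)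

For this $g$ the scalar curvature hypothesis of Theorem 5.7 fails. Indeed, for $r\ge2$,
$$\Delta\psi=\kappa a\,r^{-2}\big(2L^{a-1}+(a-1)L^{a-2}\big),\qquad|d\psi|^2=\kappa^2a^2r^{-2}L^{2a-2},$$
so $|\mathrm{Scal}_g|\sim12\kappa a\,e^{-2\psi}r^{-2}L^{a-1}$, and for $0<p<2$ the integral $\int|\mathrm{Scal}_g|^pd\mathrm{vol}_g$ behaves like $\int^\infty e^{(4-2p)\psi}r^{3-2p}L^{p(a-1)}dr=\infty$, because $3-2p>-1$ and $\psi\ge0$ for $r\ge2$. So $\mathrm{Scal}_g\notin L^{2(1-\delta)}$ for every $\delta\in\,]0,1[$.

## 4. Making the scalar curvature compactly supported, and why the factor is unbounded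

A natural plan is to find $f$ such that $\tilde g=e^{2f}g$ keeps the hypotheses and has compactly supported scalar curvature. Then $\mathrm{Scal}_{\tilde g}$ is in every $L^p$, and Theorem 5.7 applies to $\tilde g$, which is conformal to $g$. By (5) we should solve
$$\Delta f+|df|^2=\tfrac16\rho\,\mathrm{Scal}, \tag{7}$$
where $0\le\rho\le1$ is smooth and $1-\rho$ has compact support. With $u=e^f$ this is the linear equation $\Delta u=\frac16\rho\,\mathrm{Scal}\,u$.

The hypothesis that is not automatic for $\tilde g$ is completeness. One would first try to bound $f$ below; then $\tilde g\ge c\,g$ and completeness is inherited. This is impossible in general, as the following lemma shows. It will be used again in Section 12.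

**Lemma 3.** Let $v>0$ be harmonic on $\mathbb R^4\setminus\bar B_\rho$. Then near infinity $v(x)=a+|x|^{-2}b(x/|x|^2)$ with $a\ge0$ and $b$ harmonic near $0$. If the radial rays have infinite length for $v^2|dx|^2$, then $a>0$, $\log v$ is bounded near infinity, and $|d\log v|=O(|x|^{-3})$, $|\nabla d\log v|=O(|x|^{-4})$.

*Proof.* The Kelvin transform $v^*(y)=|y|^{-2}v(y/|y|^2)$ is positive and harmonic on $B_{1/\rho}\setminus0$. By Bôcher's theorem $v^*(y)=a|y|^{-2}+b(y)$ with $a\ge0$ and $b$ harmonic near $0$. Since $v(x)=|x|^{-2}v^*(x/|x|^2)$, the formula follows. If $a=0$ then $v=O(|x|^{-2})$, and a radial ray has finite length $\int^\infty v\,dr$. So $a>0$ under the second hypothesis, and $v\to a$. The function $\beta=|x|^{-2}b(x/|x|^2)$ satisfies $|d\beta|=O(|x|^{-3})$ and $|\nabla d\beta|=O(|x|^{-4})$. Now use $d\log v=d\beta/v$ and $\nabla d\log v=\nabla d\beta/v-d\beta\otimes d\beta/v^2$. $\square$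

Take $g=e^{2\psi}|dx|^2$, $\psi=\kappa(\log r)^a$ at infinity, as in Section 3. Suppose $\tilde g=e^{2f}g$ is complete with compactly supported scalar curvature, and write $\tilde g=e^{2\theta}|dx|^2$. Near infinity $e^\theta$ is positive harmonic by (5), so $\theta$ is bounded there by Lemma 3. Hence $f=\theta-\psi=-\kappa(\log r)^a+O(1)\to-\infty$. So the factor that we want is unbounded below. We must prove completeness without a bound on $f$, and we shall do so by showing that along any curve $f$ decays, on average, at most like $-\frac12\log r$.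

The proof of Theorem 1 has two parts: Sections 5 and 6 construct $f$, Sections 7 to 11 prove completeness.

## 5. A local Bochner inequality

**Purpose.** We need to control $\nabla d\varphi$ and $d\varphi$ by $\Delta\varphi$ when $\mathrm{Ric}$ is small in $L^2$, with lower-order errors.

Let $\varphi\in C^\infty$, $h=\Delta\varphi$, $\alpha=d\varphi$, and let $\chi$ be Lipschitz with compact support, $0\le\chi\le1$. Bochner's formula is
$$\tfrac12\Delta|\alpha|^2=|\nabla\alpha|^2+\langle dh,\alpha\rangle+\mathrm{Ric}(\alpha,\alpha).$$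
Multiply by $\chi^2$ and integrate. The left side becomes $-\int\chi\langle d\chi,d|\alpha|^2\rangle$, which is at most $2\int\chi|d\chi||\alpha||\nabla\alpha|$ in absolute value. Moreover $\int\chi^2\langle dh,\alpha\rangle=-\int h\operatorname{div}(\chi^2\alpha)=-\int\chi^2h^2-2\int\chi h\langle d\chi,\alpha\rangle$. So
$$\int\chi^2|\nabla\alpha|^2\le\int\chi^2h^2+\int\chi^2|\mathrm{Ric}||\alpha|^2+2\int\chi|d\chi||h||\alpha|+2\int\chi|d\chi||\alpha||\nabla\alpha|.$$
By Young's inequality the last two integrands are at most $\chi^2h^2+|d\chi|^2|\alpha|^2$ and $\frac14\chi^2|\nabla\alpha|^2+4|d\chi|^2|\alpha|^2$. Therefore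
$$\tfrac34\int\chi^2|\nabla\alpha|^2\le2\int\chi^2h^2+\int\chi^2|\mathrm{Ric}||\alpha|^2+5\int|d\chi|^2|\alpha|^2. \tag{8}$$
Also $\mu\|\chi\alpha\|_4^2\le\|\nabla(\chi\alpha)\|_2^2\le2\int\chi^2|\nabla\alpha|^2+2\int|d\chi|^2|\alpha|^2$. Hence, if $\|\mathrm{Ric}\|_{L^2(A)}\le\mu/8$, Hölder's inequality gives
$$\int_A\chi^2|\mathrm{Ric}||\alpha|^2\le\tfrac\mu8\|\chi\alpha\|_4^2\le\tfrac14\int\chi^2|\nabla\alpha|^2+\tfrac14\int|d\chi|^2|\alpha|^2. \tag{9}$$

## 6. Solving $\Delta f+|df|^2=\frac16\rho\,\mathrm{Scal}$ with $df\in L^4$, $\nabla df\in L^2$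

Let $(M,g)$ be as in Theorem 1. Fix a compact $K$ with $\|\mathrm{Ric}\|_{L^2(M\setminus K)}\le\mu/8$, and put $C_K=\sup_K|\mathrm{Ric}|$.

**Step 1: solutions of $\Delta\varphi=h$ and a global estimate.** *We want a priori bounds in the critical norms for many right sides $h$.* Let $h\in C_0^\infty(M)$. By (3) the completion of $C_0^\infty(M)$ for $\|du\|_2$ embeds in $L^4$, and $v\mapsto-\int hv$ is continuous on it because $h\in L^{4/3}$. The Riesz theorem gives $\varphi=\varphi_h\in L^4$, $d\varphi\in L^2$, with $\int\langle d\varphi,dv\rangle=-\int hv$, that is, $\Delta\varphi=h$. It is linear in $h$ and smooth by elliptic regularity.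

Let $\chi_R$ be cutoff functions of the distance to a point, with compact support, $|d\chi_R|\le1/R$, $\chi_R\to1$; they exist because $g$ is complete. Put $\alpha=d\varphi\in L^2$. Apply (8) with $\chi=\chi_R$, bounding the Ricci term on $K$ by $C_K\int_K|\alpha|^2$ and off $K$ by (9):
$$\tfrac12\int\chi_R^2|\nabla\alpha|^2\le2\|h\|_2^2+C_K\|\alpha\|_{L^2(K)}^2+6R^{-2}\|\alpha\|_2^2 .$$
Let $R\to\infty$. Also $\mu^{1/2}\|\chi_R\alpha\|_4\le\|\nabla\alpha\|_2+R^{-1}\|\alpha\|_2$. Thus
$$\|\nabla\alpha\|_2^2\le4\|h\|_2^2+2C_K\|\alpha\|_{L^2(K)}^2,\qquad\mu\|\alpha\|_4^2\le\|\nabla\alpha\|_2^2. \tag{10}$$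

**Step 2: the space $Z$.** *We complete, so as to have a Hilbert space on which the divergence is defined.* Let $Z$ be the completion of the linear space $\{d\varphi_h:h\in C_0^\infty\}$ for $\|\alpha\|_Z=\|\nabla\alpha\|_2$. By (10) a Cauchy sequence converges in $L^4$ and its covariant derivatives converge in $L^2$, to the covariant derivative of the limit. So $Z$ is a Hilbert space of $1$-forms $\alpha\in L^4$ with $\nabla\alpha\in L^2$, and $\mu\|\alpha\|_4^2\le\|\alpha\|_Z^2$. The operator $D=\operatorname{tr}\nabla=\operatorname{div}:Z\to L^2$ is bounded since $|\operatorname{tr}\nabla\alpha|\le2|\nabla\alpha|$. By continuity (10) holds for all $\alpha\in Z$ with $h=D\alpha$.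

**Step 3: every $\alpha\in Z$ is exact.** *The unknown will be $\alpha=df$, so we need a function at the end.* Let $d\varphi_j\to\alpha$ in $L^4$, and exhaust $M$ by connected relatively compact domains $\Omega_1\subset\Omega_2\subset\cdots$ with smooth boundary. Add constants so that $\int_{\Omega_1}\varphi_j=0$. There is a Poincaré inequality $\|u\|_{L^4(\Omega_i)}\le C_i\|du\|_{L^4(\Omega_i)}$ when $\int_{\Omega_1}u=0$: otherwise there would be $u_k$ with $\|u_k\|_{L^4(\Omega_i)}=1$, $\|du_k\|_4\to0$, and by Rellich a subsequence would converge to a constant of norm $1$ with zero mean on $\Omega_1$, which is absurd. So $(\varphi_j)$ is Cauchy in $W^{1,4}(\Omega_i)$ for every $i$. Its limit $f\in W^{1,4}_{loc}\cap W^{2,2}_{loc}$ satisfies $df=\alpha$ and $\Delta f=D\alpha$.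

**Step 4: $D$ is onto with a bounded right inverse.** *This turns (7) into a fixed point equation.* Let $N=\ker D$. We claim that $\|\alpha\|_Z\le C_1\|D\alpha\|_2$ on $N^\perp$. If not, there are $\alpha_j\in N^\perp$ with $\|\alpha_j\|_Z=1$, $D\alpha_j\to0$ and, after passing to a subsequence, $\alpha_j\rightharpoonup\alpha$ weakly in $Z$. Then $D\alpha=0$ and $\alpha\in N^\perp$, so $\alpha=0$. The sequence is bounded in $W^{1,2}$ on a relatively compact neighborhood of $K$, so by Rellich a subsequence converges in $L^2(K)$, to the weak limit $0$. Now (10) gives $1=\|\alpha_j\|_Z^2\le4\|D\alpha_j\|_2^2+2C_K\|\alpha_j\|^2_{L^2(K)}\to0$, a contradiction.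

So $D(Z)=D(N^\perp)$ is closed. It contains $C_0^\infty(M)$, since $D(d\varphi_h)=h$, and $C_0^\infty$ is dense in $L^2$. Hence $D$ is onto. Let $S_D:L^2\to N^\perp\subset Z$ be the inverse of $D|_{N^\perp}$; then $\|S_Dh\|_Z\le C_1\|h\|_2$, with $C_1$ depending only on $(M,g)$ and $K$.

**Step 5: contraction.** *We solve (7) for $\alpha=df$.* For $\rho$ as in (7) put $s=\frac16\|\rho\,\mathrm{Scal}\|_2$, and on the ball $\{\|\alpha\|_Z\le r_0\}$ of $Z$, $r_0=\mu/(4C_1)$, consider $T(\alpha)=S_D(\frac16\rho\,\mathrm{Scal}-|\alpha|^2)$. Since $\||\alpha|^2\|_2=\|\alpha\|_4^2\le\|\alpha\|_Z^2/\mu$,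
$$\|T\alpha\|_Z\le C_1s+C_1r_0^2/\mu=C_1s+\tfrac{r_0}4,$$
$$\|T\alpha-T\beta\|_Z\le C_1\|\alpha-\beta\|_4\big(\|\alpha\|_4+\|\beta\|_4\big)\le\frac{2C_1r_0}{\mu}\|\alpha-\beta\|_Z=\tfrac12\|\alpha-\beta\|_Z.$$
Since $|\mathrm{Scal}|\le2|\mathrm{Ric}|\in L^2$, we may choose $\rho$, vanishing on a large compact set, with $s\le\min(r_0/(2C_1),\mu/2)$. Then $T$ maps the ball into itself and has a fixed point $\alpha=df$. Applying $D$, we see that $f$ satisfies (7) almost everywhere, with $df\in L^4$, $\nabla df\in L^2$, $f\in W^{1,4}_{loc}\cap W^{2,2}_{loc}$.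

**Step 6: $f$ is smooth.** *The equation is critical, so we pass to the linear equation for $u=e^f$.* The Moser–Trudinger inequality (local integrability of $e^{c|f|^{4/3}}$ for some $c>0$ depending on the local $W^{1,4}$ norm of $f$) gives $e^{p|f|}\in L^1_{loc}$ for all $p$, because $p|f|\le c|f|^{4/3}+C$. Let $f_k=\max(-k,\min(f,k))$. By dominated convergence $e^{f_k}\to e^f$ and $d(e^{f_k})=e^{f_k}1_{\{|f|<k\}}df\to e^fdf$ in $L^q_{loc}$ for $q<4$. So $u=e^f\in W^{1,q}_{loc}$ with $du=u\,df$. For $\zeta\in C_0^\infty$ test (7) with $e^{f_k}\zeta$, which is in $L^\infty\cap W^{1,4}$ with compact support: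
$$\int\zeta e^{f_k}1_{\{|f|<k\}}|df|^2+\int e^{f_k}\langle df,d\zeta\rangle=-\int\big(\tfrac16\rho\,\mathrm{Scal}-|df|^2\big)e^{f_k}\zeta.$$
Since $e^{f_k}\le e^{|f|}$ and $e^{|f|}(1+|df|+|df|^2)\in L^1_{loc}$, we may let $k\to\infty$. The terms $\int\zeta e^f|df|^2$ cancel, and $\int\langle du,d\zeta\rangle=-\int\frac16\rho\,\mathrm{Scal}\,u\zeta$. So $u\in W^{1,2}_{loc}$ is a weak solution of $\Delta u=\frac16\rho\,\mathrm{Scal}\,u$, hence smooth. Moreover $u\ge0$, $u\not\equiv0$, and $\Delta u-Vu\le0$ with $V=\frac16(\rho\,\mathrm{Scal})^+\ge0$. The strong maximum principle gives $u>0$, and $f=\log u$ is smooth.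

**Step 7: properties of $\tilde g=e^{2f}g$.** *Everything except completeness is now read off.* By (5) and (7), $\mathrm{Scal}_{\tilde g}=e^{-2f}(1-\rho)\mathrm{Scal}$ has compact support. By (5), $\widetilde{\mathrm{Ric}}$ is a sum of $\mathrm{Ric}$, $\nabla df$, $df\otimes df$, $(\Delta f)g$, $|df|^2g$ with constant coefficients, all in $L^2(g)$; by conformal invariance it is in $L^2(\tilde g)$. Finally, $\Delta u/u=\frac16\rho\,\mathrm{Scal}$ has $L^2$ norm $s$, so (6) gives
$$\int|dv|^2_{\tilde g}\,d\mathrm{vol}_{\tilde g}\ge(\mu-s)\|w\|_{L^4(g)}^2\ge\tfrac\mu2\|v\|^2_{L^4(\tilde g)},\qquad v\in C_0^\infty(M).$$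

## 7. Completeness under critical control, and the trouble with $\int|df|\,dm$

**Proposition 4.** Let $(M^4,g)$ be connected, complete, non-compact, satisfying (2) and (3) (no conformal flatness needed). Let $f\in C^\infty(M)$ with $df\in L^4$, $\nabla df\in L^2$. Then $e^{2f}g$ is complete.

To compare $f$ at nearby points, one would integrate $|df|$ along curves, that is, bound $\int|df|\,dm$ for $m\in\mathcal M_R(x)$ by the two norms. This fails already in $\mathbb R^4=\mathbb R\times\mathbb R^3\ni(t,y)$. Let $\kappa_0$ be a smooth cutoff, $1$ on the unit ball and supported in the ball of radius $2$, and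
$$f_\epsilon=\kappa_0\,(\epsilon^2+|y|^2)^{3/8},\qquad0<\epsilon\le\tfrac14 .$$
On the support, $|df_\epsilon|\le C(\epsilon^2+|y|^2)^{-1/8}$ and $|\nabla df_\epsilon|\le C(\epsilon^2+|y|^2)^{-5/8}$. Since $|y|^{-1}$ and $|y|^{-5/2}$ are locally integrable on $\mathbb R^3$, $\|df_\epsilon\|_4+\|\nabla df_\epsilon\|_2$ is bounded independently of $\epsilon$. But on the segment $\{(t,\epsilon e_1):|t|\le\frac12\}$ one has $|df_\epsilon|=\frac34\epsilon(2\epsilon^2)^{-5/8}$, which is a constant times $\epsilon^{-1/4}$ and tends to infinity. The functions $f_\epsilon$ themselves are uniformly bounded there.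

This points to a way out. Near $x$ we split $f=\varphi+q$. The part $\varphi$ carries the rough Laplacian $\Delta f\in L^2$, and we integrate $\varphi$ itself, not $d\varphi$, against $m$. The part $q$ satisfies an equation with a good right side, and for it $\int|dq|\,dm$ can be bounded.

**Setup for the proof.** Let $p_t$ be the (minimal) heat kernel and $e^{t\Delta}$ the heat semigroup. Two standard facts are used. By Varopoulos (J. Funct. Anal. 63, 1985), (3) implies $p_t(x,x)\le Ct^{-2}$ for all $x\in M$, $t>0$. By Davies, and by Grigor'yan (J. Differential Geom. 45, 1997), on a complete manifold such a bound implies for every $\epsilon>0$ that $p_t(x,y)\le C_\epsilon t^{-2}e^{-d(x,y)^2/((4+\epsilon)t)}$. With $\epsilon=1$,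
$$p_t(x,y)\le C_0t^{-2}e^{-d(x,y)^2/(5t)},\qquad t>0. \tag{11}$$
Also $\int p_t(x,y)\,dy\le1$. From now on $C$ denotes constants depending only on $\mu$ and $C_0$. Fix $o\in M$, put $r(x)=d(o,x)$, and
$$\delta(R)=\|df\|_{L^4(M\setminus B(o,R))}+\|\nabla df\|_{L^2(M\setminus B(o,R))}+\frac1{1+R}>0,$$
which decreases to $0$. Let $R_0>0$ be such that $\|\mathrm{Ric}\|_{L^2(M\setminus B(o,R_0))}\le\mu/8$. In Sections 8 to 10, $x$ is a point with $r(x)=5R$, $R\ge R_0$. Then $B(x,4R)\subset M\setminus B(o,R)$. Write $\delta=\delta(R)$.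

## 8. Heat potentials of linear-growth measures and the splitting $f=\varphi+q$

**Step A: potentials.** *We show that measures in $\mathcal M_R(x)$ have potentials in $L^p$, $p<3$.* Put $(e^{t\Delta}m)(y)=\int p_t(y,z)\,dm(z)$ and $P_m=\int_0^\infty e^{-t/R^2}e^{t\Delta}m\,dt$. The claim is
$$\|P_m\|_p\le C_pR^{4/p-1},\qquad1\le p<3,\quad m\in\mathcal M_R(x). \tag{12}$$
First, $\|e^{t\Delta}m\|_1\le m(M)\le R$. Next, writing $e^{-d^2/5t}=\int_d^\infty\frac{2s}{5t}e^{-s^2/5t}ds$ and using (11), Tonelli and (1),
$$\int p_t(y,z)\,dm(z)\le C_0t^{-2}\int_0^\infty m(B(y,s))\,\frac{2s}{5t}e^{-s^2/5t}ds\le C_0t^{-2}\int_0^\infty2s\,\frac{2s}{5t}e^{-s^2/5t}ds\le Ct^{-3/2}.$$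
Since $\|F\|_p\le\|F\|_1^{1/p}\|F\|_\infty^{1-1/p}$, we get $\|e^{t\Delta}m\|_p\le CR^{1/p}t^{-a}$ with $a=\frac32(1-\frac1p)$. Here $a<1$ exactly because $p<3$. By Minkowski, $\|P_m\|_p\le CR^{1/p}\int_0^\infty e^{-t/R^2}t^{-a}dt=CR^{1/p}\,\Gamma(1-a)R^{2-2a}$, and $\frac1p+2-3(1-\frac1p)=\frac4p-1$.

**Step B: the rough part $\varphi$.** *We solve for a function with the same Laplacian as $f$ near $x$, up to a small zeroth-order term, and bound it.* Let $\eta\in C_0^\infty(B(x,4R))$, $0\le\eta\le1$, $\eta=1$ on $B(x,3R)$. Put $H=\eta\Delta f\in C_0^\infty$, so that $\|H\|_2\le2\delta$, and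
$$\varphi=-(-\Delta+R^{-2})^{-1}H=-\int_0^\infty e^{-t/R^2}e^{t\Delta}H\,dt,\qquad\Delta\varphi=R^{-2}\varphi+H.$$
It is smooth by elliptic regularity. The integral formula holds at every point: for $t>0$ the function $e^{t\Delta}H$ is continuous and bounded by $\|H\|_\infty$, so the right side is continuous, and it agrees almost everywhere with $\varphi$. By the spectral theorem (for $\lambda\ge0$: $\frac1{\lambda+R^{-2}}\le R^2$, $\frac\lambda{\lambda+R^{-2}}\le1$, $\frac{\lambda}{(\lambda+R^{-2})^2}\le R^2$),
$$\|\varphi\|_2\le R^2\|H\|_2,\qquad\|\Delta\varphi\|_2\le\|H\|_2,\qquad\|d\varphi\|_2\le R\|H\|_2 .$$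
Take $\chi=1$ on $B(x,2R)$, $\operatorname{supp}\chi\subset\bar B(x,3R)$, $|d\chi|\le1/R$. The support is in $M\setminus B(o,R_0)$, so (8) and (9) give $\frac12\int\chi^2|\nabla d\varphi|^2\le2\|\Delta\varphi\|_2^2+6R^{-2}\|d\varphi\|_2^2\le C\delta^2$. The Sobolev inequality for $\chi\,d\varphi$ then bounds its $L^4$ norm:
$$\|\nabla d\varphi\|_{L^2(B(x,2R))}+\|d\varphi\|_{L^4(B(x,2R))}\le C\delta. \tag{13}$$
For $m\in\mathcal M_R(x)$, by Tonelli, the symmetry of $p_t$, and (12) with $p=2$,
$$\int|\varphi|\,dm\le\int|H|\,P_m\le\|H\|_2\|P_m\|_2\le CR\,\delta. \tag{14}$$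

**Step C: the equation for $q=f-\varphi$.** *We show that $|dq|$ is essentially a subsolution.* On $B(x,3R)$, $\Delta q=\Delta f-R^{-2}\varphi-\Delta f=-R^{-2}\varphi$. Let $w=(|dq|^2+\epsilon^2)^{1/2}$ with $\epsilon>0$ so small that $\epsilon\,\mathrm{vol}(B(x,2R))^{1/4}\le\delta$. Then $w$ is smooth, $|dq|\le w\le|dq|+\epsilon$ and $|dw|\le|\nabla dq|$. By Bochner, $w\Delta w+|dw|^2=\frac12\Delta|dq|^2=|\nabla dq|^2+\langle d\Delta q,dq\rangle+\mathrm{Ric}(dq,dq)$. Dropping $|\nabla dq|^2-|dw|^2\ge0$, dividing by $w$, and using (13) and the definition of $\delta$ for the norms,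
$$\Delta w\ge-|\mathrm{Ric}|w-R^{-2}|d\varphi|\ \text{ on }B(x,3R),\qquad\|w\|_{L^4(B(x,2R))}+\|dw\|_{L^2(B(x,2R))}\le C\delta. \tag{15}$$

**Step D: an $L^8$ bound for $w$.** *The term $|\mathrm{Ric}|w$ with $\mathrm{Ric}\in L^2$ will be paired with a potential $P\in L^{8/3}$, so we need $w\in L^8$.* Let $\chi=1$ on $B(x,\frac32R)$, $\chi=0$ off $B(x,2R)$, $|d\chi|\le2/R$, and $z=w^2$. Test (15) with $\chi^2w^3$. Since $\langle dw,d(\chi^2w^3)\rangle=3\chi^2w^2|dw|^2+2\chi w^3\langle d\chi,dw\rangle=\frac34\chi^2|dz|^2+\chi z\langle d\chi,dz\rangle$,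
$$\tfrac34\int\chi^2|dz|^2+\int\chi z\langle d\chi,dz\rangle\le\int|\mathrm{Ric}|\chi^2z^2+R^{-2}\int\chi^2|d\varphi|w^3.$$
With $|\chi z\langle d\chi,dz\rangle|\le\frac14\chi^2|dz|^2+|d\chi|^2z^2$,
$$\tfrac12\int\chi^2|dz|^2\le\int|d\chi|^2z^2+\int|\mathrm{Ric}|\chi^2z^2+R^{-2}\int\chi^2|d\varphi|w^3.$$
Insert this in $\mu\|\chi z\|_4^2\le2\int\chi^2|dz|^2+2\int|d\chi|^2z^2$, and use $\int|\mathrm{Ric}|\chi^2z^2\le\frac\mu8\|\chi z\|_4^2$; four times this term is absorbed. With norms over $B(x,2R)$ on the right,
$$\tfrac\mu2\|\chi z\|_4^2\le24R^{-2}\|w\|_4^4+4R^{-2}\|d\varphi\|_4\|w\|_4^3\le CR^{-2}\delta^4,\qquad\text{so}\quad\|w\|_{L^8(B(x,\frac32R))}\le CR^{-1/2}\delta. \tag{16}$$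

## 9. The trace bound $\int|dq|\,dm\le C\delta$

We prove that for every $m\in\mathcal M_R(x)$
$$\int|dq|\,dm\le C\delta. \tag{17}$$
We may assume $m\ne0$.

**Step E: smoothing the measure and integrating by parts.** *We write $m$ as $-\Delta P+R^{-2}P$, up to smoothing, and move derivatives onto $w$, where (15) is available.* For $0<\tau\le R^2$ let $m_\tau=e^{\tau\Delta}m\in L^1\cap L^\infty$, a smooth function, and $P=(-\Delta+R^{-2})^{-1}m_\tau$. Then $P$ is smooth and positive, and
$$P=\int_0^\infty e^{-t/R^2}e^{(t+\tau)\Delta}m\,dt=e^{\tau/R^2}\int_\tau^\infty e^{-t/R^2}e^{t\Delta}m\,dt\le e\,P_m,$$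
so (12) holds for $P$. Let $\zeta$ be a Lipschitz function of $d(x,\cdot)$, $0\le\zeta\le1$, $\zeta=1$ on $\bar B(x,\frac54R)$, $\zeta=0$ off $B(x,\frac32R)$, $|d\zeta|\le4/R$, and let $A=\{\frac54R\le d(x,\cdot)\le\frac32R\}$. Then
$$\int\zeta^2w\,m_\tau=\int\langle d(\zeta^2w),dP\rangle+R^{-2}\int\zeta^2wP,$$
$$\int\langle d(\zeta^2w),dP\rangle=\int\langle dw,d(\zeta^2P)\rangle-2\int\zeta P\langle dw,d\zeta\rangle+2\int\zeta w\langle d\zeta,dP\rangle.$$
By (15) and $P\ge0$, $\int\langle dw,d(\zeta^2P)\rangle=-\int\zeta^2P\Delta w\le\int(|\mathrm{Ric}|w+R^{-2}|d\varphi|)\zeta^2P$. With norms over $B(x,\frac32R)$ unless indicated, Hölder (with $\frac12+\frac18+\frac38=1$ in the first term) gives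
$$\int\zeta^2w\,m_\tau\le\|\mathrm{Ric}\|_2\|w\|_8\|P\|_{8/3}+R^{-2}(\|d\varphi\|_4+\|w\|_4)\|P\|_{4/3}+\tfrac8R\|dw\|_2\|P\|_2+\tfrac8R\|w\|_4\|dP\|_{L^{4/3}(A)}.$$
By (12), $\|P\|_{8/3}\le CR^{1/2}$, $\|P\|_{4/3}\le CR^2$, $\|P\|_2\le CR$. With (13), (15), (16), all terms but the last are $\le C\delta$.

**Step F: the gradient of $P$ away from the support of $m$.** *For the last term we need $\|dP\|_{L^{4/3}(A)}\le CR+o(1)$ as $\tau\to0$, with $R$ and $x$ fixed.* Let $\vartheta$ be a Lipschitz function of $d(x,\cdot)$, $0\le\vartheta\le1$, $\vartheta=1$ on $A$, $\vartheta=0$ off $A'=\{\frac98R\le d(x,\cdot)\le2R\}$, $|d\vartheta|\le8/R$. Test $-\Delta P+R^{-2}P=m_\tau$ with $\vartheta^2P^{1/3}$, drop the term $R^{-2}\int\vartheta^2P^{4/3}\ge0$, and use $2\vartheta P^{1/3}|d\vartheta||dP|\le\frac16\vartheta^2P^{-2/3}|dP|^2+6|d\vartheta|^2P^{4/3}$: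
$$\tfrac16\int\vartheta^2P^{-2/3}|dP|^2\le6\int|d\vartheta|^2P^{4/3}+\int m_\tau\vartheta^2P^{1/3}.$$
Points of $A'$ are at distance at least $R/8$ from $\operatorname{supp}m\subset\bar B(x,R)$, so by (11) $m_\tau\le C_0R\,\tau^{-2}e^{-R^2/(320\tau)}\to0$ uniformly on $A'$. Also $\int_{B(x,2R)}P^{1/3}\le\mathrm{vol}(B(x,2R))^{2/3}\|eP_m\|_1^{1/3}$ stays bounded. So the last integral is $o(1)$. Writing $|dP|^{4/3}=(P^{-2/3}|dP|^2)^{2/3}P^{4/9}$ and using Hölder with exponents $\frac32$ and $3$,
$$\int_A|dP|^{4/3}\le\Big(\int_AP^{-2/3}|dP|^2\Big)^{2/3}\Big(\int_AP^{4/3}\Big)^{1/3}\le\big(CR^{-2}R^{8/3}+o(1)\big)^{2/3}\big(CR^{8/3}\big)^{1/3}\le CR^{4/3}+o(1).$$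
So $\|dP\|_{L^{4/3}(A)}\le CR+o(1)$, and the last term of Step E is $\le C\delta+o(1)$. Altogether $\int\zeta^2w\,m_\tau\le C\delta+o(1)$.

**Step G: removing the smoothing.** *We let $\tau\to0$.* By symmetry $\int\zeta^2w\,m_\tau=\int e^{\tau\Delta}G\,dm$ with $G=\zeta^2w\in C_c(M)$. For $G_1\in C_0^\infty$, $e^{\tau\Delta}G_1-G_1=\int_0^\tau e^{s\Delta}\Delta G_1\,ds$, so $\|e^{\tau\Delta}G_1-G_1\|_\infty\le\tau\|\Delta G_1\|_\infty$. Since $C_0^\infty$ is uniformly dense in $C_c$ and $e^{\tau\Delta}$ is a contraction of $L^\infty$, $e^{\tau\Delta}G\to G$ uniformly. As $\zeta=1$ on $\operatorname{supp}m$, $\int\zeta^2w\,m_\tau\to\int w\,dm\ge\int|dq|\,dm$. This proves (17).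

## 10. Local averages $c_x$ and their slow drift

**Step H: $f$ is close to a constant against every $m$.** *We combine (14) and (17).* If $y,y'\in B(x,R/2)$, a minimizing geodesic between them has length $<R$, and each of its points is at distance $<R/2$ from $y$ or $y'$, so it lies in $B(x,R)$. Its arclength is in $\mathcal M_R(x)$, and (17) gives $|q(y)-q(y')|\le C\delta$. Put $c_x=q(x)$. For $m\in\mathcal M_R(x)$ supported in $\bar B(x,R/4)$, (14) and $m(M)\le R$ give
$$\int|f-c_x|\,dm\le CR\,\delta(R),\qquad R=r(x)/5\ge R_0. \tag{18}$$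
For each $x$ with $r(x)\ge5R_0$, the splitting and hence the number $c_x$ are fixed once and for all.

**Step I: comparing neighboring averages.** *We show that $c_x$ changes little when $r(x)$ changes by a fixed factor.* Let $x'$ lie on a minimizing geodesic from $o$ to $x$ with $r(x')=\frac{49}{50}r(x)\ge5R_0$. Put $R=r(x)/5$ and $R'=\frac{49}{50}R$. Then $d(x,x')=R/10$, and the segment $[x',x]$ lies in $\bar B(x,R/4)\cap\bar B(x',R'/4)$. Its arclength $m$ has mass $R/10\le R'$, so it is admissible in (18) at both points, and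
$$\tfrac R{10}|c_x-c_{x'}|\le\int|f-c_x|\,dm+\int|f-c_{x'}|\,dm\le CR\,\delta(R)+CR'\delta(R').$$
Since $\delta$ decreases, $|c_x-c_{x'}|\le C\delta(R')$.

**Step J: a logarithmic lower bound.** *We iterate down to a fixed compact region.* Let $R_1\ge R_0$ and $r(x)\ge5R_1$. Iterate Step I along one minimizing geodesic from $o$ to $x$ until first $r\le6R_1$. A step starting from $r>6R_1$ ends at $r>5.88R_1$, so at the end still $r\ge5R_1$. The number of steps is at most $C(1+\log^+\frac{r(x)}{R_1})$, and all radii $R'$ used are $\ge R_1$. So there is $y$ with $5R_1\le r(y)\le6R_1$ and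
$$|c_x-c_y|\le C'\delta(R_1)\Big(1+\log^+\frac{r(x)}{R_1}\Big),$$
with $C'$ depending only on $\mu,C_0$. For such $y$, $|c_y|$ is bounded independently of $y$: apply (18) at $y$ to the arclength of the segment of length $r(y)/50$ from $y$ towards $o$, which lies in $\bar B(o,6R_1)$, where $f$ is bounded. Choose $R_1$ with $C'\delta(R_1)\le\frac12$. Then, with $A_0$ independent of $x$,
$$c_x\ge-A_0-\tfrac12\log r(x)\qquad(r(x)\ge5R_1). \tag{19}$$

## 11. Divergent curves have infinite length: end of the proof of Theorem 1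

**Step K: completeness.** *We extract from a curve a measure of linear growth and use Jensen.* If $e^{2f}g$ were incomplete, there would be a unit speed geodesic for it on a maximal interval $[0,b)$, $b<\infty$. It would leave every compact set: if it returned to a compact set at times $t_j\to b$, a subsequence of $\gamma(t_j)$ would converge, so $\gamma(t)$ itself would converge as $t\to b$ (it is $1$-Lipschitz), and the geodesic could be extended. So it suffices to show that every piecewise $C^1$ curve $\gamma:[0,\infty)\to M$ which eventually leaves every compact set has infinite $e^{2f}g$-length (reparametrize $[0,b)$ by $[0,\infty)$).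

Let $x=\gamma(t_0)$ with $r(x)=5R\ge5R_1$, let $\varrho=d(x,\cdot)$, and let $\gamma_x$ be the part of $\gamma$ from time $t_0$ until $\varrho$ equals $R/4$ for the first time. For $s\in[0,R/4]$ let $t(s)\ge t_0$ be the first time at which $\varrho\circ\gamma=s$, and $\sigma(s)=\gamma(t(s))$. By the intermediate value theorem $t(\cdot)$ is increasing, hence Borel; so $\sigma$ is Borel, and $\varrho\circ\sigma=\mathrm{id}$. Let $m$ be the push-forward of $ds$ on $[0,R/4]$ by $\sigma$. By the second example of Section 1 it belongs to $\mathcal M_R(x)$; it is supported in $\bar B(x,R/4)$ and has mass $R/4$. The function $\varrho\circ\gamma$ is locally Lipschitz with $|(\varrho\circ\gamma)'|\le|\gamma'|$ almost everywhere, so by the area formula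
$$\int_{\gamma_x}e^f\,ds_g\ge\int e^{f(\gamma(t))}|(\varrho\circ\gamma)'(t)|\,dt=\int_0^{R/4}\sum_{\gamma(t)\in\gamma_x,\ \varrho(\gamma(t))=s}e^{f(\gamma(t))}\,ds\ge\int e^f\,dm,$$
where the middle integral is over the times of $\gamma_x$ and the sum runs over those times. By Jensen's inequality, (18) and (19),
$$\int e^f\,dm\ge\tfrac R4\exp\Big(\tfrac4R\int f\,dm\Big)\ge\tfrac R4\,e^{c_x-C\delta(R)}\ge c\,R^{1/2},$$
with $c>0$ independent of $x$. Letting $r(x)\to\infty$ along $\gamma$, the length of $\gamma$ is infinite. This proves Proposition 4. $\blacksquare$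

**Proof of Theorem 1.** Take $f$ from Section 6. By Proposition 4, $\tilde g=e^{2f}g$ is complete. It is conformally flat, satisfies (2), and satisfies (3) with constant $\ge\mu/2$, by Step 7. Its scalar curvature is smooth with compact support, hence in every $L^p$. By Theorem 5.7 of Carron–Herzlich, $(M,\tilde g)$, hence $(M,g)$, is conformally equivalent to a compact orbifold with finitely many points removed. $\blacksquare$

## 12. Conical metrics and the equivalences of Theorem 2

**Lemma 5.** Let $(M^4,g)$ be connected, complete, non-compact, with the inequality (3) (constant $\mu_0>0$) for all $u\in C_0^\infty(M\setminus K)$, $K$ compact. Then (3) holds on $M$ for some $\mu>0$.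

*Proof.* We first show that $\mathrm{vol}(M)=\infty$. If $B(y,r)\subset M\setminus K$ and $r'<r$, test with $(r'-d(y,\cdot))_+$, which is at least $r'/2$ on $B(y,r'/2)$ and has gradient at most $1$; then let $r'\to r$. With $V(r)=\mathrm{vol}\,B(y,r)$ this gives $V(r)\ge\mu_0\frac{r^2}4V(r/2)^{1/2}$, that is, for $a(r)=V(r)/r^4$, $a(r)\ge\frac{\mu_0}{16}a(r/2)^{1/2}$. Iterating $j$ times, $a(r)\ge(\mu_0/16)^{1+\frac12+\dots+2^{1-j}}a(2^{-j}r)^{2^{-j}}$. Since $a(0^+)\in(0,\infty)$, the limit $j\to\infty$ gives $V(r)\ge(\mu_0/16)^2r^4$. As $d(y,K)$ can be arbitrarily large, $\mathrm{vol}(M)=\infty$.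

Take a connected relatively compact open $K_1\supset K$ with smooth boundary, and $\chi\in C_0^\infty(K_1)$ with $\chi=1$ near $K$. The Sobolev inequality of $W_0^{1,2}(K_1)$ for $\chi u$ and the hypothesis for $(1-\chi)u$ give
$$\|u\|_4\le\|\chi u\|_4+\|(1-\chi)u\|_4\le C(\|du\|_2+\|u\|_{L^2(K_1)}),\qquad u\in C_0^\infty(M).$$
It remains to see that $\|u\|_{L^2(K_1)}\le C\|du\|_2$. If not, there are $u_j\in C_0^\infty(M)$ with $\|u_j\|_{L^2(K_1)}=1$ and $\|du_j\|_2\to0$. They are bounded in $L^4(M)$, hence in $W^{1,2}_{loc}$, and a subsequence converges in $L^2_{loc}$, to a constant as $M$ is connected. The constant is non-zero because of the norm on $K_1$, and lies in $L^4(M)$ by Fatou, which contradicts infinite volume. $\square$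

**Step L: items 1, 2, 3 are equivalent.** *Only the behavior at infinity matters.* Item 1 implies item 2 trivially, and item 2 implies item 1 by Lemma 5. For items 2 and 3, let $\kappa$ be the constant given ($\mu$ in item 2, $\mu_0$ in item 3). Since $\mathrm{Scal}\in L^2$ by (2), after enlarging $K$ we have $\big|\int\frac16\mathrm{Scal}\,u^2\big|\le\frac16\|\mathrm{Scal}\|_{L^2(M\setminus K)}\|u\|_4^2\le\frac12\kappa\|u\|_4^2$ for $u\in C_0^\infty(M\setminus K)$. So each inequality implies the other, with constant $\kappa/2$.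

**Step M: normal form at orbifold points.** *We show that a compact orbifold minus points carries a conical metric, and conversely.* Let $O$ be a compact orbifold with $O\setminus\{p_i\}$ a conformally flat manifold. Let $p=p_i$ have uniformizing chart $(U,h)$ with finite isometry group $\Gamma$ fixing $p$ and acting freely on $U\setminus\{p\}$. By continuity $W_h=0$ on all of $U$. Shrinking $U$ to a $\Gamma$-invariant ball, there is a conformal embedding $\Phi:U\to S^4$. By Liouville's theorem $\Phi\gamma\Phi^{-1}$ is, for each $\gamma\in\Gamma$, the restriction of a unique Möbius map $\hat\gamma$, and $\gamma\mapsto\hat\gamma$ is an injective homomorphism. A finite Möbius group has a fixed point in $\mathbb H^5$, so after composing $\Phi$ with a Möbius map it lies in $O(5)$. It fixes $\Phi(p)$, hence also the antipode. Stereographic projection from the antipode makes it a finite subgroup of $O(4)$, with $p$ at $0$. It acts freely on $\mathbb R^4\setminus0$, since fixed sets are linear subspaces and the action near $0$ is free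 off $0$. Since $x\mapsto x/|x|^2$ commutes with $O(4)$ and is conformal, a punctured neighborhood of $p$ is conformal to some $(\mathbb R^4\setminus\bar B_\rho)/\Gamma$. So near each $p_i$ there is a function $a_i$ such that $e^{2a_i}$ times the given metric is flat of this form. A smooth function on $O\setminus\{p_i\}$ equal to $a_i$ near each $p_i$ gives a conical metric in the conformal class.

Conversely, let $\hat g$ be conical. Inversion makes each end conformal to $(B_{1/\rho_i}\setminus0)/\Gamma_i$; adding the point $0$ gives an orbifold chart with a flat metric, and interpolating logarithms of conformal factors gives a compact conformally flat orbifold with isolated singularities. It is connected if $M$ is. In the other direction, $O$ minus finitely many points is connected if $O$ is, and non-compact if the removed set is non-empty.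

**Step N: item 1 implies item 4.** *We compare $g$ with a conical metric through the metric $\tilde g$ of Theorem 1.* By Theorem 1 and Step M, $M$ carries a conical $\hat g$ conformal to $g$, with $k\ge1$ because $M$ is non-compact. Let $\tilde g=e^{2f}g$ be as in Theorem 1 and write $\tilde g=e^{2\theta}\hat g$. Lift an end to $\mathbb R^4\setminus\bar B_\rho$ with $\rho$ so large that $\mathrm{Scal}_{\tilde g}=0$ there. By (5), $v=e^\theta$ is harmonic for the Euclidean metric. Since $\tilde g$ is complete, radial rays have infinite length, and Lemma 3 gives $|d\theta|=O(|x|^{-3})$, $|\hat\nabla d\theta|=O(|x|^{-4})$. As $\int^\infty r^{-12}r^3dr$ and $\int^\infty r^{-8}r^3dr$ are finite, $d\theta\in L^4(\hat g)$ and $\hat\nabla d\theta\in L^2(\hat g)$.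

Now $g=e^{2\psi}\hat g$ with $\psi=\theta-f$. By conformal invariance $df\in L^4(\hat g)$, so $d\psi\in L^4(\hat g)$. The change of connection gives
$$\nabla^gdf=\hat\nabla df-d\psi\otimes df-df\otimes d\psi+\langle d\psi,df\rangle_{\hat g}\,\hat g .$$
The left side is in $L^2(g)=L^2(\hat g)$, and the products are in $L^2(\hat g)$ by Hölder. So $\hat\nabla df\in L^2(\hat g)$, hence $\hat\nabla d\psi\in L^2(\hat g)$.

**Step O: item 4 implies item 1.** *Here Proposition 4 is applied with $\hat g$ as the background.* The metric $\hat g$ is complete: on the ends $|x|$ is $1$-Lipschitz, so a bounded set lies in the complement of $\{|x|>s\}$ for some $s$, which is compact. Its Ricci curvature has compact support. For a function supported in the end $(\mathbb R^4\setminus\bar B_{\rho_i})/\Gamma_i$, lifting to $\mathbb R^4$ multiplies integrals by $|\Gamma_i|$, so (3) holds with constant $S|\Gamma_i|^{-1/2}$. Since $(\sum a_i^4)^{1/2}\le\sum a_i^2$, it holds, with the smallest of these constants, for functions supported in the union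 of the ends, and by Lemma 5 on $M$, with some $\hat\mu>0$. Proposition 4 applied to $(M,\hat g)$ and $\psi$ shows that $g$ is complete. By (5), $\mathrm{Ric}_g\in L^2$. By (6) with background $\hat g$, $u=e^\psi$, $w=uv$,
$$\int|dv|_g^2\,d\mathrm{vol}_g=\int|dw|_{\hat g}^2+(\hat\Delta\psi+|d\psi|^2)w^2\,d\mathrm{vol}_{\hat g},\qquad\hat\Delta\psi+|d\psi|^2\in L^2(\hat g).$$
Outside a large compact set the $L^2(\hat g)$ norm of the potential is $\le\hat\mu/2$, so for $v$ supported there (3) holds for $g$ with constant $\hat\mu/2$. Lemma 5 gives item 1.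

**Step P: the last assertion of Theorem 2.** *This only combines the previous steps.* If the class contains a metric as in item 1, it contains a conical one by Step N, and Step M compactifies it; the removed set is non-empty as $k\ge1$. Conversely, an orbifold as described, minus the points, carries a conical $\hat g$ in its class by Step M, and Step O with $\psi=0$ shows that $\hat g$ is as in item 1.

## 13. The Gauss–Bonnet formula

Let $A=\frac12(\mathrm{Ric}-\frac{\mathrm{Scal}}6g)$ and $\sigma_2(A)=\frac12((\operatorname{tr}A)^2-|A|^2)$. Since $\operatorname{tr}A=\frac{\mathrm{Scal}}6$ and $|A|^2=\frac{|E|^2}4+\frac{\mathrm{Scal}^2}{144}$,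
$$\sigma_2(A)=\frac{\mathrm{Scal}^2}{96}-\frac{|E|^2}8,$$
and the integrand in (4) is $4\sigma_2(A)$.

**Step Q: the formula for $\hat g$.** *The ends are flat, so the boundary terms are explicit.* Truncate each end at $|x|=R$ and use the Chern–Gauss–Bonnet formula with boundary; the truncated manifold has Euler characteristic $\chi(M)$. Since $W=0$, the interior integrand is $\frac1{8\pi^2}4\sigma_2(A)$. The boundary integrand is local. On $S^3(R)$ in flat space it integrates to $\chi(B^4)=1$, by the formula for the Euclidean ball, so on $S^3(R)/\Gamma_i$ it integrates to $1/|\Gamma_i|$. Hence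
$$\chi(M)-\sum_i\frac1{|\Gamma_i|}=\frac1{2\pi^2}\int\sigma_2(A_{\hat g})\,d\mathrm{vol}_{\hat g}.$$

**Step R: the difference is a divergence.** *We compare $g=e^{2\psi}\hat g$ with $\hat g$; all operators, norms and curvatures without index are now those of $\hat g$.* Let $p=d\psi$, $H=\nabla d\psi$. By (5), $A_g=\hat A+B$ with $B=-H+p\otimes p-\frac12|p|^2\hat g$, and $\sigma_2(A_g)d\mathrm{vol}_g=\sigma_2(\hat A+B)d\mathrm{vol}_{\hat g}$ by conformal weights. Expanding the quadratic form,
$$\sigma_2(\hat A+B)=\sigma_2(\hat A)+\langle T,B\rangle+\sigma_2(B),\qquad T=(\operatorname{tr}\hat A)\hat g-\hat A=\tfrac14\mathrm{Scal}\,\hat g-\tfrac12\mathrm{Ric}.$$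
By the contracted Bianchi identity $\operatorname{div}\mathrm{Ric}=\frac12d\,\mathrm{Scal}$, $T$ is divergence-free; and $\operatorname{tr}T=\frac12\mathrm{Scal}$. So
$$\langle T,B\rangle=-\langle T,H\rangle+\tfrac14\mathrm{Scal}|p|^2-\tfrac12\mathrm{Ric}(p,p)-\tfrac14\mathrm{Scal}|p|^2=-\operatorname{div}(T(p))-\tfrac12\mathrm{Ric}(p,p).$$
Next, $\operatorname{tr}B=-\Delta\psi-|p|^2$ and $|B|^2=|H|^2-2H(p,p)+|p|^2\Delta\psi+|p|^4$, so
$$\sigma_2(B)=\tfrac12\big[(\Delta\psi)^2-|H|^2+|p|^2\Delta\psi+2H(p,p)\big].$$
Since $\operatorname{div}H=d\Delta\psi+\mathrm{Ric}(p)$,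
$$\operatorname{div}(\Delta\psi\,p)=(\Delta\psi)^2+\langle d\Delta\psi,p\rangle,\quad\operatorname{div}(H(p))=\langle d\Delta\psi,p\rangle+\mathrm{Ric}(p,p)+|H|^2,\quad\operatorname{div}(|p|^2p)=|p|^2\Delta\psi+2H(p,p),$$
and therefore $\sigma_2(B)=\frac12\operatorname{div}(\Delta\psi\,p-H(p)+|p|^2p)+\frac12\mathrm{Ric}(p,p)$. The Ricci terms cancel:
$$\sigma_2(A_g)d\mathrm{vol}_g-\sigma_2(\hat A)d\mathrm{vol}_{\hat g}=\operatorname{div}X\,d\mathrm{vol}_{\hat g},\qquad X=-T(p)+\tfrac12\big(\Delta\psi\,p-H(p)+|p|^2p\big). \tag{20}$$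

**Step S: the divergence integrates to zero.** *The field $X$ lies in $L^{4/3}$, which is borderline, and logarithmic cutoffs suffice.* Since $p\in L^4$, $H\in L^2$ and $T$ has compact support, $X\in L^{4/3}$. Moreover $\operatorname{div}X\in L^1$, because both terms on the left of (20) are integrable ($\mathrm{Ric}_g\in L^2$, and $\hat A$ has compact support). Let $\chi_j=1$ for $|x|\le j$ and on the compact part, $\chi_j=2-\frac{\log|x|}{\log j}$ for $j\le|x|\le j^2$, $\chi_j=0$ beyond. Then $\|d\chi_j\|_4^4\le C\int_j^{j^2}(r\log j)^{-4}r^3dr=C(\log j)^{-3}\to0$, and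
$$\int\operatorname{div}X=\lim_j\int\chi_j\operatorname{div}X=-\lim_j\int\langle d\chi_j,X\rangle=0,$$
since $|\int\langle d\chi_j,X\rangle|\le\|d\chi_j\|_4\|X\|_{4/3}$. So $\int\sigma_2(A_g)d\mathrm{vol}_g=\int\sigma_2(\hat A)d\mathrm{vol}_{\hat g}$, and Step Q gives (4) for $g$. This completes the proof of Theorem 2. $\blacksquare$
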